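\title{Large $\ell_1$-subspaces of the duals of spaces of trigonometric polynomials}

\begin{abstract}
Let $\Lambda$ be a set of $n$ integers and let $H^\infty(\Lambda)$ be the space of trigonometric polynomials with frequencies in $\Lambda$, with the sup norm. We prove that every $m$-dimensional subspace of the dual space $H^\infty(\Lambda)^*$ has Banach--Mazur distance at least $\frac1{57}\log\frac{n}{n-m+1}$ from $\ell_1^{(m)}$. The same bound holds for subspaces of quotients of the dual and for compact abelian groups with torsion-free dual, a bound of the same order holds for projections onto subspaces of $H^\infty(\Lambda)$, and the order is attained for intervals. The proof compares the trace of a convolution operator with the trace of a lifted kernel; it uses a test function of McGehee--Pigno--Smith type with small $L_2$ norm and a Gaussian lifting that controls $L_\infty$ and $L_2$ norms at once.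
\end{abstract}

\section{The problem and the results}

Let $\mathbb T=\mathbb R/2\pi\mathbb Z$ carry normalized Haar measure $ds$, let $\|\cdot\|_p$ be the norm of $L_p(\mathbb T)$, and put $e_\lambda(t)=e^{i\lambda t}$; on the unit circle, $e_\lambda$ is the monomial $z^\lambda$. For a set $\Lambda$ of $n$ integers let
\[
H^\infty(\Lambda)=\operatorname{span}\{e_\lambda:\lambda\in\Lambda\}\subset C(\mathbb T),
\]
an $n$-dimensional complex Banach space with the sup norm. We write $\ell_1^{(m)}$ and $\ell_\infty^{(m)}$ for $\mathbb C^m$ with the norms $\sum|b_i|$ and $\max|a_i|$. The Banach--Mazur distance of two normed spaces of the same finite dimension is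
\[
d(X,Y)=\inf\{\|T\|\,\|T^{-1}\| : T\colon X\to Y \text{ a linear isomorphism}\}.
\]
Logarithms are natural unless a base is shown.

It is known that $d(H^\infty(\Lambda)^*,\ell_1^{(n)})\ge C\log n$ with an absolute constant $C>0$, for every set $\Lambda$ of $n$ integers. How much does one gain by passing to a subspace $U\subset H^\infty(\Lambda)^*$ of dimension $m\le n$?

The question is one of interpolation. A subspace $U$ is at distance less than $D$ from $\ell_1^{(m)}$ exactly when it has a basis $g_1,\dots,g_m$ of functionals of norm at most $1$ for which the problem $g_i(x)=a_i$ $(1\le i\le m)$ always has a solution $x\in H^\infty(\Lambda)$ with $\|x\|_\infty\le D_0\max|a_i|$, for some $D_0<D$ (Lemma~\ref{lem:interp}). For $m=n$ the solution is unique and the cost is logarithmic; for $m=1$ the distance is $1$. In between there are $k=n-m$ spare degrees of freedom. To see what they buy, take $\Lambda=\{0,\dots,n-1\}$, let the $g_i$ be evaluations at $m$ equally spaced points, and put $S_p=e_0+\dots+e_{p-1}$.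 The polynomial $S_m/m$ equals $1$ at the node $0$, vanishes at the other nodes, and is bounded by a multiple of $1/(m|t|)$. Summing this bound over the nodes $t=2\pi i/m$ gives the harmonic sum $\sum_{i\le m}1/i$. With $k$ spare degrees we may multiply by $S_{k+1}/(k+1)$, which equals $1$ at $0$ and decays for $|t|>1/(k+1)$; the harmonic sum is then cut off near $i=m/(k+1)$. One guesses that no set $\Lambda$ and no choice of functionals does better. This is Conjecture~4.1 of \cite{interp}: there is a constant $C_4>0$, independent of $n$, $m$, $\Lambda$ and $U$, with $d(U,\ell_1^{(m)})\ge C_4\log\frac{n}{n-m+1}$. We prove it.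

\begin{theorem}\label{thm:main}
For every set $\Lambda$ of $n$ integers, every $1\le m\le n$ and every $m$-dimensional subspace $U\subset H^\infty(\Lambda)^*$,
\[
d(U,\ell_1^{(m)})\ge\frac1{57}\log\frac{n}{n-m+1}.
\]
\end{theorem}

The proof gives more at no extra cost, and we prove the following statement directly. Theorem~\ref{thm:main} is the case of the trivial quotient.

\begin{theorem}\label{thm:subq}
Let $\Lambda$ be a set of $n$ integers and let $E$ be an $m$-dimensional subspace of a quotient space of $H^\infty(\Lambda)^*$, $1\le m\le n$. Then $d(E,\ell_1^{(m)})\ge\frac1{57}\log\frac{n}{n-m+1}$. Equivalently, $d(W/N,\ell_\infty^{(m)})\ge\frac1{57}\log\frac{n}{n-m+1}$ whenever $N\subset W\subset H^\infty(\Lambda)$ are subspaces with $\dim W/N=m$.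
\end{theorem}

\begin{theorem}\label{thm:proj}
Let $\Lambda$ be a set of $n$ integers, let $W\subset H^\infty(\Lambda)$ have dimension $m\ge1$, and let $P\colon C(\mathbb T)\to W$ be a linear projection onto $W$. Then $\|P\|\ge\frac1{24}\log\frac{n}{n-m+1}$.
\end{theorem}

Proposition~\ref{prop:sharp} shows that the order in Theorem~\ref{thm:main} is attained for intervals, and Corollary~\ref{cor:groups} carries Theorems~\ref{thm:main} and~\ref{thm:subq} to other groups.

The lower bounds come from one inequality between traces (Section~\ref{sec:trace}). It needs two inputs: a bounded function of small $L_2$ norm whose Fourier coefficients have a large sum over $\Lambda$ (Section~\ref{sec:test}), and a kernel with values in $W$ that is bounded and small in $L_2$. A projection supplies the kernel directly, which gives Theorem~\ref{thm:proj}. For quotients the kernel has to be built (Section~\ref{sec:lift}).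

From now on $X=H^\infty(\Lambda)$, $1\le m\le n$, and
\[
k=n-m,\qquad K=\max(k,1),\qquad\text{so that } k\le K\le\min(k+1,n).
\]

\section{Duality and bounded interpolation}\label{sec:dual}

We use the following standard facts about finite-dimensional normed spaces.
\begin{itemize}
\item[(D1)] $d(Y,Z)\ge1$, $d(Y,Z)=d(Y^*,Z^*)$, $d(Y,Z)\le d(Y,V)\,d(V,Z)$, and $(\ell_\infty^{(m)})^*=\ell_1^{(m)}$.
\item[(D2)] If $W\subset Y$ is a subspace and $W^\perp\subset Y^*$ its annihilator, then $Y^*/W^\perp=W^*$ and $(Y/W)^*=W^\perp$ isometrically. Every subspace $M\subset Y^*$ is the annihilator of $W=\{y:g(y)=0\text{ for all }g\in M\}$.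
\item[(D3)] If $W\subset C(\mathbb T)$ and $g\in W^*$, there is a complex Borel measure $\mu$ with $\|\mu\|=\|g\|$ and $g(x)=\int x\,d\mu$ for $x\in W$ (Hahn--Banach and Riesz).
\end{itemize}
By (D2), a quotient of $X^*$ is $W^*$ for a subspace $W\subset X$, and the subspaces of $W^*$ are the spaces $(W/N)^*$ with $N\subset W$. With (D1) this shows that the two statements in Theorem~\ref{thm:subq} are equivalent.

If $E\subset W^*$ and $d(E,\ell_1^{(m)})<D$, pick an isomorphism $T\colon\ell_1^{(m)}\to E$ with $\|T\|=1$ and $D_0:=\|T^{-1}\|<D$. The images $g_1,\dots,g_m$ of the unit vectors satisfy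
\begin{equation}\label{eq:l1}
D_0^{-1}\sum_i|b_i|\le\Big\|\sum_ib_ig_i\Big\|_{W^*}\le\sum_i|b_i|\qquad(b\in\mathbb C^m).
\end{equation}
Conversely, \eqref{eq:l1} says that the $g_i$ span an $m$-dimensional space at distance at most $D_0$ from $\ell_1^{(m)}$.

\begin{lemma}\label{lem:interp}
Let $W$ be a finite-dimensional normed space, let $g_1,\dots,g_m\in W^*$, and let $R\colon W\to\ell_\infty^{(m)}$, $Rx=(g_i(x))_i$. Then \eqref{eq:l1} holds if and only if $\|g_i\|\le1$ for all $i$ and every $a\in\mathbb C^m$ equals $Rx$ for some $x\in W$ with $\|x\|\le D_0\|a\|_\infty$.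
\end{lemma}

\begin{proof}
The right inequality in \eqref{eq:l1} is equivalent to $\|g_i\|\le1$ for all $i$. Assume the left inequality and suppose that some $a$ with $\|a\|_\infty\le1$ lies outside the compact convex set $\{Rx:\|x\|\le D_0\}$. A separating real functional has the form $a\mapsto\operatorname{Re}\sum b_ia_i$, so for some $b$
\[
\sum_i|b_i|\ge\operatorname{Re}\sum_ib_ia_i>\sup_{\|x\|\le D_0}\operatorname{Re}\sum_ib_ig_i(x)=D_0\Big\|\sum_ib_ig_i\Big\|\ge\sum_i|b_i|,
\]
a contradiction; homogeneity gives the claim for all $a$. Conversely, given $b$ choose $|a_i|=1$ with $a_ib_i=|b_i|$ and $x$ with $Rx=a$, $\|x\|\le D_0$. Then $\sum|b_i|=\sum b_ig_i(x)\le D_0\|\sum b_ig_i\|$.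
\end{proof}

We call $x$ with $Rx=a$ a \emph{lift} of $a$. The lemma gives each $a$ a lift of small norm; it does not say that the lift depends linearly on $a$.

\section{Intervals: the order is attained}\label{sec:sharp}

\begin{proposition}\label{prop:sharp}
Let $\Lambda=\{0,1,\dots,n-1\}$ and $1\le m\le n$. There are $m$-dimensional subspaces $U\subset H^\infty(\Lambda)^*$ and $W\subset H^\infty(\Lambda)$ with
\[
d(U,\ell_1^{(m)})\le4+\log\frac{n}{n-m+1},\qquad d(W,\ell_\infty^{(m)})\le4+\log\frac{n}{n-m+1}.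
\]
\end{proposition}

\begin{proof}
Let $t_j=2\pi j/m$ for $0\le j<m$ and $\kappa=\dfrac{S_m\,S_{k+1}}{m(k+1)}$. The frequencies of $\kappa$ lie in $\{0,\dots,m-1+k\}=\Lambda$. Moreover $\kappa(0)=1$, and $\kappa(t_j)=0$ for $j\ne0$ because $S_m(t)=(e^{imt}-1)/(e^{it}-1)$ vanishes there. Hence $(Va)(t)=\sum_ja_j\kappa(t-t_j)$ defines a linear map $V\colon\mathbb C^m\to X$ with $(Va)(t_j)=a_j$, and
\[
\|a\|_\infty\le\|Va\|_\infty\le\mathcal L\,\|a\|_\infty,\qquad \mathcal L=\sup_t\sum_j|\kappa(t-t_j)|.
\]
So $W=V(\mathbb C^m)$ has $d(W,\ell_\infty^{(m)})\le\mathcal L$. The evaluations at the $t_j$ have norm at most $1$ and $Va$ is a lift of $a$, so by Lemma~\ref{lem:interp} their span $U$ has dimension $m$ and $d(U,\ell_1^{(m)})\le\mathcal L$. It remains to bound $\mathcal L$.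

For $|\theta|\le\pi$ we have $|1-e^{i\theta}|=2|\sin(\theta/2)|\ge2|\theta|/\pi$, so $|S_p(\theta)|/p\le\min(1,\pi/(p|\theta|))$. Fix $t$ and represent the points $t-t_j$ in $(-\pi,\pi]$; they are spaced by $2\pi/m$. In each of $[0,\pi]$ and $(-\pi,0)$ the point nearest to $0$ contributes at most $1$, and the $i$-th point after it has $|\theta|\ge2\pi i/m$. With $r=m/(k+1)$, such a point contributes at most $\frac1{2i}\min(1,\frac r{2i})$, so
\[
\mathcal L\le2+2\sum_{i\ge1}\frac1{2i}\min\Big(1,\frac r{2i}\Big).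
\]
If $r\ge1$, then $\sum_{i\le r}\frac1{2i}\le\frac12(1+\log r)$ and $\sum_{i>r}\frac r{4i^2}\le\frac r{4\lfloor r\rfloor}\le\frac12$, so $\mathcal L\le4+\log r$. If $r<1$, then $\mathcal L\le2+\frac r2\cdot\frac{\pi^2}6<4$. Since $r\le\frac n{k+1}$ and $\frac n{k+1}\ge1$, in both cases $\mathcal L\le4+\log\frac n{k+1}$.
\end{proof}

Put $\ell=\log\frac n{n-m+1}$. For an interval, Theorem~\ref{thm:main}, (D1) and the proposition place the infimum of $d(U,\ell_1^{(m)})$ over $m$-dimensional $U$ between $\max(1,\ell/57)\ge(1+\ell)/58$ and $4(1+\ell)$. So it has exact order $1+\ell$, uniformly in $n$ and $m$, and the function $\log\frac n{n-m+1}$ in the conjecture cannot be improved in general.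

\section{The trace inequality}\label{sec:trace}

For $F\in C(\mathbb T)$ let $\hat F(\lambda)=\int F(u)e^{-i\lambda u}\,du$, $F_s(t)=F(t-s)$, and
\[
(C_Fh)(t)=\int F(t-s)h(s)\,ds=\int h(s)F_s(t)\,ds .
\]
Then $C_Fe_\lambda=\hat F(\lambda)e_\lambda$, so $C_F$ maps $X$ into $X$, and its trace on $X$ is
\[
\sum_{\lambda\in\Lambda}\hat F(\lambda)=\int F\,\overline{S_\Lambda},\qquad S_\Lambda=\sum_{\lambda\in\Lambda}e_\lambda .
\]
If $P\colon C(\mathbb T)\to C(\mathbb T)$ is bounded and linear, then $f\mapsto(Pf)(t)$ is integration against a measure, and Fubini's theorem gives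
\begin{equation}\label{eq:PCF}
(PC_Fh)(t)=\int h(s)\,(PF_s)(t)\,ds\qquad(h\in L_2(\mathbb T)).
\end{equation}

\begin{example}\label{ex:two}
Let $\Lambda=\{0,1\}$, let $P$ be a bounded projection of $C(\mathbb T)$ onto $X$, let $\|F\|_\infty\le1$, and write $PF_s=c_0(s)+c_1(s)e_1$. Since $PC_Fe_\lambda=\hat F(\lambda)e_\lambda$, comparing coefficients in \eqref{eq:PCF} for $h=e_0$ and $h=e_1$ gives $\hat F(0)=\int c_0(s)\,ds$ and $\hat F(1)=\int e^{is}c_1(s)\,ds$. Adding,
\[
\hat F(0)+\hat F(1)=\int\big(c_0(s)+c_1(s)e^{is}\big)\,ds=\int(PF_s)(s)\,ds,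
\]
which is at most $\|P\|$ in modulus. For $F=S_\Lambda/\max(|S_\Lambda|,\varepsilon)$ the left side tends to $\|1+e_1\|_1=\frac1{2\pi}\int_{-\pi}^\pi2\cos(t/2)\,dt=4/\pi$ as $\varepsilon\to0$. So $\|P\|\ge4/\pi$. If $P$ projects onto the proper subspace $W=\operatorname{span}\{1\}$ instead, this fails: $Pf=f(0)\cdot1$ has norm $1$. Now $PC_F$ and $C_F$ differ on $X$ by an operator of rank at most one, whose trace must be paid for.
\end{example}

The example contains the argument: the trace of an integral operator is the integral of its kernel over the diagonal, so a bounded kernel has a bounded trace. To pay for an error of rank $k$, give $X$ the $L_2$ inner product, in which $(e_\lambda)_{\lambda\in\Lambda}$ is an orthonormal basis. The Hilbert--Schmidt norm $\|A\|_{HS}=(\sum_i\|Au_i\|_2^2)^{1/2}$ of an operator $A$ on $X$ does not depend on the orthonormal basis $(u_i)$. Choosing a basis whose first $r=\operatorname{rank}A$ vectors span the range of $A$, we get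
\begin{equation}\label{eq:trHS}
|\operatorname{tr}A|=\Big|\sum_{i\le r}\langle Au_i,u_i\rangle\Big|\le\sqrt r\,\|A\|_{HS}.
\end{equation}

\begin{lemma}[Trace inequality]\label{lem:trace}
Let $F\in C(\mathbb T)$ and let $s\mapsto y_s\in X$ be a Borel map with
\[
\|y_s\|_\infty\le M_\infty\quad(s\in\mathbb T),\qquad\Big(\int|y_s(t)|^2\,ds\Big)^{1/2}\le M_2\quad(t\in\mathbb T).
\]
Put $wh=\int h(s)\,y_s\,ds\in X$ for $h\in L_2(\mathbb T)$. If $\Delta=(C_F-w)|_X$ has rank at most $k$, then
\[
\Big|\sum_{\lambda\in\Lambda}\hat F(\lambda)\Big|\le M_\infty+\sqrt k\,\big(\|F\|_2+M_2\big).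
\]
\end{lemma}

\begin{proof}
Write $y_s=\sum_\lambda c_\lambda(s)e_\lambda$. The coefficient of $e_\lambda$ in $we_\lambda$ is $\int e_\lambda(s)c_\lambda(s)\,ds$, so
\[
\operatorname{tr}(w|_X)=\int\sum_\lambda c_\lambda(s)e_\lambda(s)\,ds=\int y_s(s)\,ds,\qquad|\operatorname{tr}(w|_X)|\le M_\infty .
\]
By Bessel's inequality $\|C_F|_X\|_{HS}^2=\sum_{\lambda\in\Lambda}|\hat F(\lambda)|^2\le\|F\|_2^2$. By Bessel's inequality in the variable $s$, for each $t$,
\[
\|w|_X\|_{HS}^2=\int\sum_{\lambda\in\Lambda}\Big|\int e_\lambda(s)y_s(t)\,ds\Big|^2dt\le\iint|y_s(t)|^2\,ds\,dt\le M_2^2 .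
\]
Now use $\operatorname{tr}(C_F|_X)=\operatorname{tr}(w|_X)+\operatorname{tr}\Delta$ and \eqref{eq:trHS}.
\end{proof}

The left side will be at most logarithmic in $n$, so the factor $\sqrt k$ ruins the estimate unless $\|F\|_2$ and $M_2$ are of order $K^{-1/2}$. We therefore need $F$ with $\|F\|_\infty\le1$, $\|F\|_2$ of order $K^{-1/2}$, and trace of order $\log(n/K)$. For an interval such an $F$ can be written down.

\begin{example}\label{ex:interval}
Let $\Lambda=\{0,\dots,n-1\}$ and let $I=\{|t|\le\pi/K\}$, an arc of measure $1/K$. Take $F=\psi S_n/\max(|S_n|,\varepsilon)$ with $\psi$ continuous, $0\le\psi\le1$, supported in $I$. Then $\|F\|_\infty\le1$, $\|F\|_2\le K^{-1/2}$, and the trace $\int F\overline{S_n}$ can be made as close as we like to $\int_I|S_n|$. Since $|S_n(t)|=|\sin(nt/2)/\sin(t/2)|\ge2|\sin(nt/2)|/|t|$, with $p=\lfloor n/2K\rfloor$ we get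
\[
\int_I|S_n|\ge\frac2\pi\int_0^{n\pi/2K}\frac{|\sin u|}u\,du\ge\frac2\pi\sum_{j=1}^p\frac2{j\pi}\ge\frac4{\pi^2}\log(p+1)\ge\frac4{\pi^2}\log\frac n{2K}.
\]
The $L_2$ constraint discards the scales $|t|>\pi/K$, the ones that the factor $S_{k+1}$ suppresses in Section~\ref{sec:sharp}, and each remaining dyadic scale between $1/n$ and $1/K$ contributes a constant.
\end{example}

\section{The test function and the bound for projections}\label{sec:test}

For a general $\Lambda$ there is no formula for $|S_\Lambda|$, and we create the scales on the frequency side. Cut $\Lambda$ into consecutive blocks $\Lambda_j$ of sizes $K4^j$ and let $f_j$ be the average of the $e_\lambda$ over $\Lambda_j$. Each $f_j$ has trace $1$, sup norm $1$ and $L_2$ norm $K^{-1/2}2^{-j}$. The sum $\sum_{j<J}f_j$ has trace $J$ and $L_2$ norm at most $2K^{-1/2}$: starting with a block of size $K$ buys the small $L_2$ norm and leaves about $\log_4(n/K)$ blocks. But the sum equals $J$ at $t=0$. So before adding $f_j$ we damp what has been built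 on the set where $|f_j|$ is large. Damping $f_j$ by factors that depend on the later blocks changes it by about $K^{-1/2}2^{-j}$ in $L_2$. By the Cauchy--Schwarz inequality such a change alters a sum of Fourier coefficients over about $K4^j$ frequencies by a constant, but over the much larger later blocks it could alter it by far more. We therefore use damping factors that have only frequencies $\le0$: they move $f_j$ away from the later blocks. This is the only place where the order of $\mathbb Z$ is used.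

\begin{lemma}\label{lem:test}
Let $J=\lfloor\log_4(1+3n/K)\rfloor$. Then $J\ge1$,
\begin{equation}\label{eq:J}
\log\frac n{k+1}<(J+1)\log4,
\end{equation}
and there is $F\in C(\mathbb T)$ with
\[
\|F\|_\infty\le1,\qquad\|F\|_2\le\tfrac12K^{-1/2},\qquad\Big|\sum_{\lambda\in\Lambda}\hat F(\lambda)\Big|\ge\frac J8 .
\]
\end{lemma}

\begin{proof}
From $K\le n$ we get $J\ge1$, and from $K\le k+1$ we get $\frac n{k+1}\le1+\frac{3n}K<4^{J+1}$.

\emph{Blocks.} Since $\sum_{j<J}K4^j=K(4^J-1)/3\le n$, the smallest $K(4^J-1)/3$ elements of $\Lambda$ split into consecutive blocks $\Lambda_0<\Lambda_1<\dots<\Lambda_{J-1}$ with $|\Lambda_j|=K4^j$; the remaining elements of $\Lambda$ are larger than all blocks. Let $f_j=|\Lambda_j|^{-1}\sum_{\lambda\in\Lambda_j}e_\lambda$, so $|f_j|\le1$ and $\|f_j\|_2=K^{-1/2}2^{-j}$.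

\emph{One-sided damping.} Let $A_-$ be the space of functions $\sum_{l\le0}c_le_l$ with $\sum|c_l|<\infty$. With the norm $\sum|c_l|$ it is a Banach algebra under pointwise multiplication, so $h\in A_-$ implies $e^h\in A_-$. The function $g=|f_j|$ is Lipschitz, and its Fourier coefficients $c_l$ are absolutely summable: $g'$ is bounded with coefficients $ilc_l$, so $\sum_{l\ne0}|c_l|\le(\sum_{l\ne0}l^{-2})^{1/2}\|g'\|_2$. Put $h_j=c_0+2\sum_{l<0}c_le_l\in A_-$. As $g$ is real, $c_{-l}=\overline{c_l}$, and therefore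
\[
\operatorname{Re}h_j=|f_j|,\qquad\|h_j\|_2^2=c_0^2+2\sum_{l\ne0}|c_l|^2\le2\|f_j\|_2^2 .
\]
Let $\beta=1-e^{-1/4}$, so $0.221<\beta<0.2213$, and define
\[
F^{(0)}=\beta f_0,\qquad F^{(j)}=F^{(j-1)}e^{-h_j/4}+\beta f_j\quad(1\le j\le J-1),\qquad F=F^{(J-1)}.
\]
Unfolding the recursion,
\[
F=\beta\sum_{j=0}^{J-1}f_j\rho_j,\qquad\rho_j=\exp\Big(-\tfrac14\sum_{i=j+1}^{J-1}h_i\Big)\in A_-,\qquad|\rho_j|\le1 .
\]

\emph{Norms.} The convex function $e^{-x/4}$ lies below its chord $1-\beta x$ on $[0,1]$. So $|F^{(j-1)}|\le1$ implies $|F^{(j)}|\le e^{-|f_j|/4}+\beta|f_j|\le1$, and $\|F\|_\infty\le1$ by induction. Also $\|F\|_2\le\beta\sum_j\|f_j\|_2\le2\beta K^{-1/2}\le\frac12K^{-1/2}$.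

\emph{Trace.} The product $f_j\rho_j$ has only frequencies $\le\max\Lambda_j$. So among the points of $\Lambda$ its Fourier coefficients vanish outside $\Gamma_j=\Lambda_0\cup\dots\cup\Lambda_j$, and $|\Gamma_j|\le K4^{j+1}/3$. Since $\sum_{\lambda\in\Gamma_j}\hat f_j(\lambda)=1$,
\[
\sum_{\lambda\in\Lambda}\hat F(\lambda)=\beta\sum_{j=0}^{J-1}(1+\epsilon_j),\qquad\epsilon_j=\sum_{\lambda\in\Gamma_j}\big(f_j(\rho_j-1)\big)^\wedge(\lambda).
\]
For $\operatorname{Re}z\ge0$ we have $|e^{-z}-1|=|z\int_0^1e^{-\tau z}d\tau|\le|z|$. Hence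
\[
\|f_j(\rho_j-1)\|_2\le\|\rho_j-1\|_2\le\tfrac14\sum_{i>j}\|h_i\|_2\le\tfrac{\sqrt2}4K^{-1/2}\sum_{i>j}2^{-i}=\tfrac{\sqrt2}4K^{-1/2}2^{-j},
\]
and the Cauchy--Schwarz and Bessel inequalities give
\[
|\epsilon_j|\le|\Gamma_j|^{1/2}\,\|f_j(\rho_j-1)\|_2\le\frac{2^{j+1}K^{1/2}}{\sqrt3}\cdot\frac{\sqrt2}4K^{-1/2}2^{-j}=\frac{\sqrt2}{2\sqrt3}<0.41 .
\]
So the real part of the trace is at least $0.59\,\beta J>0.59\cdot0.221\,J>J/8$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:proj}]
We may assume that $P$ is bounded; $\|P\|\ge1$ because $W\ne0$. Take $F$ from Lemma~\ref{lem:test} and $y_s=PF_s\in W\subset X$. The map $s\mapsto y_s$ is continuous, $\|y_s\|_\infty\le\|P\|$, and $w=PC_F$ by \eqref{eq:PCF}. For $h\in L_2(\mathbb T)$ and $t\in\mathbb T$,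
\[
\Big|\int h(s)y_s(t)\,ds\Big|=|(PC_Fh)(t)|\le\|P\|\,\|C_Fh\|_\infty\le\|P\|\,\|F\|_2\|h\|_2,
\]
and $h(s)=\overline{y_s(t)}$ gives $M_2=\|P\|\,\|F\|_2$. Finally $\Delta=(I-P)C_F|_X$, where $C_FX\subset X$ and $(I-P)|_X$ vanishes on $W$; so $\operatorname{rank}\Delta\le n-m=k$. Lemma~\ref{lem:trace} and $k\le K$ give
\[
\frac J8\le\|P\|+\sqrt k\,(1+\|P\|)\cdot\tfrac12K^{-1/2}\le\tfrac32\|P\|+\tfrac12\le2\|P\|.
\]
Thus $J+1\le17\|P\|$, and \eqref{eq:J} yields $\log\frac n{k+1}<17(\log4)\|P\|<24\|P\|$.
\end{proof}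

\begin{remark}
This settles the case $N=0$ of Theorem~\ref{thm:subq}. Given an isomorphism $T\colon W\to\ell_\infty^{(m)}$, extend its coordinates by (D3) to $\tilde T\colon C(\mathbb T)\to\ell_\infty^{(m)}$ with $\|\tilde T\|=\|T\|$; then $T^{-1}\tilde T$ is a projection onto $W$ of norm at most $\|T\|\,\|T^{-1}\|$. For $W=X$ we recover the bound of order $\log n$ for $d(X^*,\ell_1^{(n)})$.
\end{remark}

\section{Lifting with $L_\infty$ and $L_2$ control}\label{sec:lift}

For a quotient $W/N$ there is no projection, only the map $R\colon W\to\ell_\infty^{(m)}$ of Lemma~\ref{lem:interp} with kernel $N$. The data to be lifted will be vectors $a_s\in\mathbb C^m$, $s\in\mathbb T$, with $|a_s(i)|\le1$ and $\int|a_s(i)|^2ds\le\frac1{4K}$, and Lemma~\ref{lem:trace} asks for lifts $y_s$ that inherit both bounds.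

Lifting each $a_s$ separately gives $\|y_s\|_\infty\le D_0$ but nothing better than $M_2\le D_0$, and the factor $\sqrt k$ survives. A linear right inverse $L$ of $R$ gives both bounds with the factor $\|L\|$, since $\int h(s)La_s\,ds=L\int h(s)a_s\,ds$. But $\|L\|$ is not controlled by $D_0$ in general. Let $W=\ell_1(\{\pm1\}^m)$ and let $R$ send the unit vector at $\sigma$ to the sign vector $\sigma$. Real vectors in the unit ball of $\ell_\infty^{(m)}$ are convex combinations of sign vectors, so $D_0=2$ works. If $L$ is a linear right inverse, $x_j$ is the image under $L$ of the $j$-th unit vector, and $\varepsilon_j$ are independent random signs, then $\|x_j\|_1\ge1$, and Khintchine's inequality and the triangle inequality in $\ell_2$ give, with an absolute $c>0$,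
\[
\|L\|\ge\mathbb E\Big\|\sum_j\varepsilon_jx_j\Big\|_1\ge c\sum_\sigma\Big(\sum_j|x_j(\sigma)|^2\Big)^{1/2}\ge c\Big(\sum_j\|x_j\|_1^2\Big)^{1/2}\ge c\sqrt m .
\]
The way out is to lift $K$ vectors at once, with random coefficients, and to separate them again by correlation.

\begin{example}\label{ex:disjoint}
Let $W\subset C(\mathbb T)$, and let $a^1,\dots,a^K$ be vectors in the unit ball of $\ell_\infty^{(m)}$ with disjoint supports. For signs $\varepsilon\in\{\pm1\}^K$ the vector $A=\sum_j\varepsilon_ja^j$ has $\|A\|_\infty\le1$; choose a lift $Y_\varepsilon$ with $\|Y_\varepsilon\|_\infty\le D_0$ and put $y^j=\mathbb E[\varepsilon_jY_\varepsilon]$. Then $Ry^j=\mathbb E[\varepsilon_jA]=a^j$ and $\|y^j\|_\infty\le D_0$. The $\varepsilon_j$ are orthonormal, so Bessel's inequality gives $\sum_j|y^j(t)|^2\le\mathbb E|Y_\varepsilon(t)|^2\le D_0^2$ for each $t$. The mean of $|y^j(t)|^2$ over $j$ is at most $D_0^2/K$: this is the gain we want.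
\end{example}

Without disjoint supports the sum $\sum\varepsilon_ja^j$ is not bounded by $1$. We keep only the phase of each coordinate. With Gaussian coefficients this loses nothing, because the correlations of the phase are exactly proportional to the original vector; this is a device of Grothendieck type. A standard complex Gaussian $\gamma$ has density $\pi^{-1}e^{-|z|^2}$ on $\mathbb C$, so $\mathbb E\gamma=0$, $\mathbb E|\gamma|^2=1$ and $\mathbb E|\gamma|=\int_0^\infty2r^2e^{-r^2}dr=\sqrt\pi/2$. Put $\operatorname{sgn}z=z/|z|$, $\operatorname{sgn}0=0$, and let $|v|$ be the Euclidean norm of $v\in\mathbb C^K$.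

\begin{lemma}\label{lem:gauss}
Let $\gamma_1,\dots,\gamma_K$ be independent standard complex Gaussians and $v\in\mathbb C^K$. Then
\[
\mathbb E\Big[\bar\gamma_j\,|v|\operatorname{sgn}\Big(\sum_lv_l\gamma_l\Big)\Big]=\frac{\sqrt\pi}2\,v_j\qquad(1\le j\le K).
\]
\end{lemma}

\begin{proof}
Let $v\ne0$ and let $(u_{lj})$ be a unitary matrix with first row $v/|v|$. The joint density $\pi^{-K}e^{-|z|^2}$ is unitarily invariant, so $\xi_l=\sum_ju_{lj}\gamma_j$ are again independent standard complex Gaussians. We have $\sum_lv_l\gamma_l=|v|\xi_1$ and $\bar\gamma_j=\sum_lu_{lj}\bar\xi_l$. Since $\mathbb E[\bar\xi_l\operatorname{sgn}\xi_1]$ is $0$ for $l\ge2$ and $\mathbb E|\xi_1|$ for $l=1$, the left side is $|v|\,u_{1j}\sqrt\pi/2=v_j\sqrt\pi/2$.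
\end{proof}

So the $i$-th coordinate of the vector to be lifted has modulus $(\sum_j|a^j(i)|^2)^{1/2}$, and a bound on these square sums replaces disjointness. For $a^j=a_{s_j}$ with random $s_1,\dots,s_K$ each square sum has mean at most $\frac14$, but with many coordinates some of them may be large. We set those coordinates to zero and divide by the conditional probability of keeping them; this restores the correct mean.

\begin{lemma}[Lifting]\label{lem:lift}
Let $W\subset C(\mathbb T)$ be finite-dimensional, let $R\colon W\to\mathbb C^m$ be linear, and suppose that every $a\in\mathbb C^m$ has a lift of norm at most $D_0\|a\|_\infty$. Let $D>D_0$, let $K\ge1$ be an integer, and let $s\mapsto a_s\in\mathbb C^m$ be a Borel map with $|a_s(i)|\le1$ and $\int|a_s(i)|^2ds\le\frac1{4K}$ for all $i$. Then there is a Borel map $s\mapsto y_s\in W$ with $Ry_s=a_s$ for all $s$ and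
\[
\|y_s\|_\infty\le2D\quad(s\in\mathbb T),\qquad\Big(\int|y_s(t)|^2ds\Big)^{1/2}\le\frac{4D}{\sqrt\pi}K^{-1/2}\quad(t\in\mathbb T).
\]
\end{lemma}

\begin{proof}
\emph{Step 1: a Borel lift.} To take expectations we need lifts that depend measurably on the data; the room between $D_0$ and $D$ is used only here. Let $L$ be any linear right inverse of $R$ and choose $\delta>0$ with $2D_0+\delta\|L\|\le2D$. Partition the ball $\{\|a\|_\infty\le2\}$ into finitely many nonempty Borel sets $\Omega_l$ of diameter at most $\delta$, and pick $b_l\in\Omega_l$ and lifts $x_l$ of $b_l$ with $\|x_l\|_\infty\le2D_0$. On $\Omega_l$ put $\varphi(a)=x_l+L(a-b_l)$. Then $\varphi$ is Borel, $R\varphi(a)=a$, and $\|\varphi(a)\|_\infty\le2D$ on the ball.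

\emph{Step 2: truncation.} Let $s_1,\dots,s_K$ be uniform on $\mathbb T$ and $\gamma_1,\dots,\gamma_K$ standard complex Gaussians, all independent. Let $\chi_i$ be the indicator of the event $\sum_{j=1}^K|a_{s_j}(i)|^2\le2$, and let $q_i(s)=\mathbb E[\chi_i\mid s_1=s]$. Here and below, conditioning on $s_1=s$ means integrating over all other variables with $s_1=s$ fixed; by Fubini's theorem the result is a Borel function defined for every $s$. Since $|a_s(i)|\le1$, Markov's inequality and the $L_2$ hypothesis give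
\[
q_i(s)\ge\mathbb P\Big(\sum_{j=2}^K|a_{s_j}(i)|^2\le1\Big)\ge1-\frac{K-1}{4K}\ge\frac34 .
\]
Define $v^i\in\mathbb C^K$ by $v^i_j=a_{s_j}(i)\chi_i/q_i(s_j)$. Then
\begin{equation}\label{eq:v}
|v^i|\le\tfrac43\sqrt2<2,\qquad\mathbb E[v^i_1\mid s_1=s]=a_s(i)\,\frac{\mathbb E[\chi_i\mid s_1=s]}{q_i(s)}=a_s(i).
\end{equation}

\emph{Step 3: the lift.} Let $A\in\mathbb C^m$ have coordinates $A_i=|v^i|\operatorname{sgn}(\sum_jv^i_j\gamma_j)$. Then $\|A\|_\infty<2$, so $Y=\varphi(A)\in W$ satisfies $RY=A$ and $\|Y\|_\infty\le2D$. Define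
\[
y_s=\frac2{\sqrt\pi}\,\mathbb E[\bar\gamma_1Y\mid s_1=s]\in W .
\]
The vectors $v^i$ depend only on $s_1,\dots,s_K$. Integrating first over the Gaussians, Lemma~\ref{lem:gauss} and \eqref{eq:v} give
\[
(Ry_s)_i=\frac2{\sqrt\pi}\,\mathbb E[\bar\gamma_1A_i\mid s_1=s]=\mathbb E[v^i_1\mid s_1=s]=a_s(i).
\]
Also $\|y_s\|_\infty\le\frac2{\sqrt\pi}\,\mathbb E|\gamma_1|\cdot2D=2D$.

\emph{Step 4: the $L_2$ bound.} The pairs $(s_j,\gamma_j)$ are independent and identically distributed, and $\chi_i$, $|v^i|$, $\sum_jv^i_j\gamma_j$, hence $A$ and $Y$, do not change when the pairs are permuted. So for $h\in L_2(\mathbb T)$ and fixed $t$ the number $\mathbb E[h(s_j)\bar\gamma_jY(t)]$ does not depend on $j$, and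
\[
\int h(s)y_s(t)\,ds=\frac2{\sqrt\pi}\,\mathbb E[h(s_1)\bar\gamma_1Y(t)]=\frac2{\sqrt\pi}\cdot\frac1K\,\mathbb E\Big[Y(t)\sum_{j=1}^Kh(s_j)\bar\gamma_j\Big].
\]
The variables $h(s_j)\bar\gamma_j$ are orthogonal with second moment $\|h\|_2^2$, so their sum has $L_2$ norm $\sqrt K\,\|h\|_2$. With $|Y(t)|\le2D$ the right side is at most $\frac2{\sqrt\pi}\,2D\,K^{-1/2}\|h\|_2$ in modulus. Take $h(s)=\overline{y_s(t)}$.
\end{proof}

\section{Proof of Theorems~\ref{thm:main} and~\ref{thm:subq}}\label{sec:proof}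

By Section~\ref{sec:dual} we may take $E\subset W^*$ with $W\subset X$; for Theorem~\ref{thm:main}, $W=X$. Let $D>d(E,\ell_1^{(m)})$, so $D>1$. Choose a basis $g_1,\dots,g_m$ of $E$ and $D_0<D$ with \eqref{eq:l1}, and let $Rx=(g_i(x))_i$. By Lemma~\ref{lem:interp}, $R$ satisfies the hypothesis of Lemma~\ref{lem:lift}. It is onto, so $N=\ker R$ has dimension $k_2=\dim W-m$. With $k_1=n-\dim W$ we have $k_1+k_2=k$.

\emph{The data.} We want a kernel $y_s\in W$ that the functionals $g_i$ cannot tell apart from $F_s$, with $F$ from Lemma~\ref{lem:test}. As $F_s$ need not lie in $W$, we first extend the functionals: by (D3) there are measures $\mu_i$ with $\|\mu_i\|\le1$ that represent $g_i$ on $W$. Put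
\[
a_s(i)=\int F(t-s)\,d\mu_i(t).
\]
This is continuous in $s$, $|a_s(i)|\le\|F\|_\infty\le1$, and by the Cauchy--Schwarz inequality for $|\mu_i|$ and Fubini's theorem
\[
\int|a_s(i)|^2ds\le\|\mu_i\|\iint|F(t-s)|^2ds\,d|\mu_i|(t)\le\|F\|_2^2\le\frac1{4K}.
\]
Lemma~\ref{lem:lift} gives $y_s\in W\subset X$ with $g_i(y_s)=a_s(i)$, $M_\infty=2D$ and $M_2=\frac{4D}{\sqrt\pi}K^{-1/2}$. Let $w$ and $\Delta$ be as in Lemma~\ref{lem:trace}; note that $w$ takes values in $W$.

\emph{The rank.} The measure $\mu_i$ computes $g_i$ only on $W$, so we restrict to $X'=\{x\in X:C_Fx\in W\}$. This is the kernel of the composition of $C_F|_X$ with the quotient map $X\to X/W$, so it has codimension at most $k_1$ in $X$. For $x\in X'$, Fubini's theorem gives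
\[
g_i(C_Fx)=\iint F(t-s)x(s)\,ds\,d\mu_i(t)=\int x(s)a_s(i)\,ds=\int x(s)g_i(y_s)\,ds=g_i(wx).
\]
Hence $\Delta X'\subset N$, and $\operatorname{rank}\Delta\le\dim N+\dim X/X'\le k_2+k_1=k$.

\emph{Conclusion.} Lemmas~\ref{lem:test} and~\ref{lem:trace}, with $k\le K$, $4/\sqrt\pi<2.26$ and $D>1$, give
\[
\frac J8\le2D+\sqrt k\,K^{-1/2}\Big(\frac12+\frac{4D}{\sqrt\pi}\Big)\le2D+\frac12+\frac{4D}{\sqrt\pi}\le5D .
\]
So $J+1\le41D$, and \eqref{eq:J} yields $\log\frac n{k+1}<41(\log4)D<57D$. Letting $D$ decrease to $d(E,\ell_1^{(m)})$ completes the proof. \qed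

\section{Groups with torsion-free dual}\label{sec:groups}

For a compact abelian group $G$ and a set $\Lambda$ of $n$ characters of $G$, let $H^\infty(\Lambda)$ be the span of $\Lambda$ in $C(G)$.

\begin{corollary}\label{cor:groups}
Theorems~\ref{thm:main} and~\ref{thm:subq} hold with the same constant when $\Lambda$ is any set of $n$ characters of a compact abelian group $G$ with torsion-free dual.
\end{corollary}

\begin{proof}
The duality of Section~\ref{sec:dual} applies to any finite-dimensional space, so it suffices to bound $d(W/N,\ell_\infty^{(m)})$. For $n=1$ there is nothing to prove; let $n\ge2$.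

\emph{Reduction to $\mathbb T^d$.} The subgroup of $\hat G$ generated by $\Lambda$ is finitely generated, torsion-free and nontrivial, hence free with a basis $\xi_1,\dots,\xi_d$, $d\ge1$. The homomorphism $\pi=(\xi_1,\dots,\xi_d)\colon G\to\mathbb T^d$ has closed image. The characters of $\mathbb T^d$ are $e_r(\alpha)=e^{i\sum r_j\alpha_j}$, $r\in\mathbb Z^d$, and a proper closed subgroup is annihilated by some $e_r$ with $r\ne0$. Since $e_r\circ\pi=\prod\xi_j^{r_j}$ is nontrivial for $r\ne0$, the map $\pi$ is onto. So $p\mapsto p\circ\pi$ is an isometry from $\operatorname{span}\{e_r:r\in\Lambda'\}\subset C(\mathbb T^d)$ onto $H^\infty(\Lambda)$, where $\Lambda'\subset\mathbb Z^d$ is the set of exponents of the elements of $\Lambda$. We may assume $G=\mathbb T^d$, $\Lambda\subset\mathbb Z^d$.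

\emph{Reduction to $\mathbb T$.} For an integer $Q\ge2$ let $c_Q(t)=(t,Qt,\dots,Q^{d-1}t)$ and $\theta_Q(r)=\sum_jr_jQ^{j-1}$, so that $e_r\circ c_Q=e_{\theta_Q(r)}$. For $r\ne r'$, $\theta_Q(r-r')$ is a nonzero polynomial in $Q$; so $\theta_Q$ is injective on $\Lambda$ for large $Q$, and $T_Qp=p\circ c_Q$ is an isomorphism of $H^\infty(\Lambda)$ onto $H^\infty(\theta_Q(\Lambda))\subset C(\mathbb T)$ with $\|T_Q\|\le1$.

The curve $c_Q$ passes within $\pi/Q$, in each coordinate, of every point $\alpha$. Indeed, put $\tau_d=\alpha_d$ and, going down, choose $\tau_j$ with $Q\tau_j\equiv\tau_{j+1}\pmod{2\pi}$ and $|\tau_j-\alpha_j|\le\pi/Q$; this is possible because the solutions of the congruence are spaced by $2\pi/Q$. As $Q$ is an integer, $Q^{j-1}\tau_1\equiv\tau_j$, so $c_Q(\tau_1)=(\tau_1,\dots,\tau_d)$ in $\mathbb T^d$.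

If $p=\sum_{r\in\Lambda}p_re_r$ has $\|p\|_\infty=1$, then $|p_r|\le1$, so $|p(\alpha)-p(\alpha')|\le M\max_j|\alpha_j-\alpha'_j|$ with $M=\sum_{r\in\Lambda}\sum_j|r_j|$. Taking $\alpha$ with $|p(\alpha)|=1$ gives $\|T_Qp\|_\infty\ge1-M\pi/Q$. Thus $\|T_Q^{-1}\|\le(1-M\pi/Q)^{-1}$ for large $Q$. The map $W/N\to T_QW/T_QN$ induced by $T_Q$ and its inverse obey the same two norm bounds, as one sees by taking the infimum over cosets. By (D1) and Theorem~\ref{thm:subq} on $\mathbb T$,
\[
d(W/N,\ell_\infty^{(m)})\ge\Big(1-\frac{M\pi}Q\Big)\,d(T_QW/T_QN,\ell_\infty^{(m)})\ge\Big(1-\frac{M\pi}Q\Big)\frac1{57}\log\frac n{n-m+1}.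
\]
Let $Q\to\infty$.
\end{proof}

Some hypothesis on torsion is needed for a universal constant. Let $\Lambda$ be a finite subgroup of order $n$ of $\hat G$ and let $G_0\subset G$ be the common kernel of its elements. The dual of $G/G_0$ is $\Lambda$, so $G/G_0$ has $n$ elements, and the $n$ linearly independent characters in $\Lambda$ span all functions on it. Hence $H^\infty(\Lambda)$ is isometric to $\ell_\infty^{(n)}$, and for $m=n$ the distance is $1$.

\begin{thebibliography}{1}
\bibitem{interp}
\emph{On interpolation by and Banach spaces of polynomials},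
\texttt{http://shell.cas.usf.edu/\allowbreak\~{}shekhtma/\allowbreak PDF\%20files/\allowbreak Hungary,\%20interpolation\allowbreak\%20by\%20and\%20in12.pdf}
\end{thebibliography}
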